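\title{Minimal indices modulo finite differences need not compute the halting problem}

\begin{abstract}
For a numbering $\psi$ of the partial computable functions, let $\mathrm{MIN}^*_\psi$ be the set of indices $e$ such that no $\psi_d$ with $d<e$ agrees with $\psi_e$ up to finitely many arguments, and let $\mathrm{DMIN}^*_\psi$ be the analogous set for domains. Both sets are computable in the double jump $K''$ of the halting problem $K$. We answer negatively the question whether they are Turing equivalent to $K''$ for every G\"odel numbering: for each of the two sets there is a G\"odel numbering for which the set does not compute $K$. More generally, the set can be kept outside the cone above any $B\le_T K$ relative to any low set $Z$ with $B\not\le_T Z$. On the other hand, for every G\"odel numbering the join of either set with $K$ is equivalent to $K''$, and either set computes a function that is diagonally noncomputable relative to $K$. The construction combines a coding of $\Sigma^0_3$ events into the numbering with a forcing whose conditions are made homogeneous by the finite Ramsey theorem.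
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{numbering} is a sequence $\psi=(\psi_e)_{e\in\mathbb N}$ of partial functions from $\mathbb N$ to $\mathbb N$ such that $(e,x)\mapsto\psi_e(x)$ is partial computable; we write $W^\psi_e$ for the domain of $\psi_e$. The numbering is \emph{universal} if every partial computable function of one argument occurs in it. A universal numbering $\psi$ is a \emph{G\"odel} (or \emph{acceptable}) numbering if for every universal numbering $\alpha$ there is a computable function $f$ with $\alpha_e=\psi_{f(e)}$ for all $e$. If one thinks of $\psi$ as a programming language, then universality says that every partial computable function has a program, and the G\"odel property says that every other universal language can be compiled into $\psi$. We fix a standard G\"odel numbering $\varphi$, write $\varphi^K_e$ for the $e$-th partial function computed with oracle $K$, and let $K$, $K'$, $K''$ be the halting problem, its jump and its double jump.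

An index is \emph{minimal} if no smaller index computes the same function. Equality of partial computable functions is a $\Pi^0_2$ relation on indices, so the set $\mathrm{MIN}_\psi=\{e:\forall d<e\,[\psi_d\ne\psi_e]\}$ is $\Sigma^0_2$ and therefore computable in $K'$. Meyer showed that for G\"odel numberings this bound is attained: $\mathrm{MIN}_\psi\equiv_T K'$.

Now ignore finite differences. For partial functions write $f=^*g$ if there are only finitely many $x$ at which exactly one of $f(x),g(x)$ is defined or both are defined and different; for sets write $A=^*B$ if their symmetric difference is finite. Put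
\[
\mathrm{MIN}^*_\psi=\{e:\forall d<e\,[\neg(\psi_d=^*\psi_e)]\},\qquad
\mathrm{DMIN}^*_\psi=\{e:\forall d<e\,[\neg(W^\psi_d=^*W^\psi_e)]\}.
\]
Each set selects the least index from every class of an equivalence relation. The extra quantifier ``for all but finitely many $x$'' makes the relation $\Sigma^0_3$, so both sets are computable in $K''$. Two known results show that for $\mathrm{DMIN}^*_\psi$ much depends on the numbering. Say that $\psi$ has the \emph{Kolmogorov property} if for every universal numbering $\alpha$ there is a constant $c$ such that for every $e$ there is $d\le ce+c$ with $\psi_d=\alpha_e$. Then $\mathrm{DMIN}^*_\psi\equiv_T K''$ for every universal numbering with the Kolmogorov property. On the other hand, there is a universal numbering $\psi$ for which $\mathrm{DMIN}^*_\psi$ has 1-generic Turing degree, and such a set does not even compute $K$ (Remark~\ref{rem:generic}). The Kolmogorov property bounds the size of a translation without making it computable; the G\"odel property makes the translation computable without bounding its size. This leads to the following question, posed as Open Problem~31 in~\cite{numberings}.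

\medskip
\noindent\textbf{Problem.} \emph{Are $\mathrm{MIN}^*_\psi\equiv_T K''$ and $\mathrm{DMIN}^*_\psi\equiv_T K''$ for all G\"odel numberings $\psi$?}
\medskip

One would guess yes. The statement is the analogue of Meyer's theorem one jump higher, and G\"odel numberings offer the s-m-n theorem and the recursion theorem, which are the tools for coding information into an index set. The answer is no in both cases.

The two cases are treated together. Throughout, $f\sim g$ denotes one fixed choice of the relations ``$f=^*g$'' and ``$\mathrm{dom}\,f=^*\mathrm{dom}\,g$'', and
\[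
A_\psi=\{e:\forall d<e\,[\psi_d\not\sim\psi_e]\},
\]
so that $A_\psi$ is $\mathrm{MIN}^*_\psi$ or $\mathrm{DMIN}^*_\psi$. Every statement below holds for both choices. A set $Z$ is \emph{low} if $Z'\le_T K$.

\begin{theorem}\label{thm:main}
Let $Z$ be low, $B\le_T K$ and $B\not\le_T Z$. Then there is a G\"odel numbering $\psi$ with $B\not\le_T A_\psi\oplus Z$. In particular, taking $Z=\emptyset$ and $B=K$, there is a G\"odel numbering $\psi$ with $K\not\le_T A_\psi$, and hence $A_\psi\not\equiv_T K''$. (One numbering is produced for each choice of $\sim$.)
\end{theorem}

So neither $\mathrm{MIN}^*_\psi\equiv_T K''$ nor $\mathrm{DMIN}^*_\psi\equiv_T K''$ holds for all G\"odel numberings. The guess is nevertheless close to the truth: the oracle $K$ is all that is missing.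

\begin{theorem}\label{thm:all}
For every G\"odel numbering $\psi$:
\begin{itemize}
\item[(a)] $A_\psi\oplus K\equiv_T K''$;
\item[(b)] $A_\psi$ computes a function $g$ with $g(e)\ne\varphi^K_e(e)$ whenever $\varphi^K_e(e)$ is defined.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:degrees}
\begin{itemize}
\item[(i)] For a G\"odel numbering $\psi$, $A_\psi\equiv_T K''$ if and only if $K\le_T A_\psi$.
\item[(ii)] If $\psi$ is a G\"odel numbering with $K\not\le_T A_\psi$, then $A_\psi$ is Turing incomparable with $K$ and with $K'$, and $A_\psi<_T K''$.
\item[(iii)] In Theorem~\ref{thm:all}(a), $K$ cannot be replaced by any fixed low set $Z$.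
\end{itemize}
\end{corollary}

\begin{proof}
(i) If $K\le_T A_\psi$, then $A_\psi\equiv_T A_\psi\oplus K\equiv_T K''$; the converse holds because $K\le_T K''$. (ii) For every G\"odel numbering, $A_\psi\not\le_T K'$, since otherwise $K''\equiv_T A_\psi\oplus K\le_T K'$. Hence also $A_\psi\not\le_T K$. If $K\not\le_T A_\psi$, then neither $K'$ nor $K''$ is computable in $A_\psi$, while $A_\psi\le_T K''$ by (a). (iii) A low set $Z$ does not compute $K$, for otherwise $K'\le_T Z'\le_T K$. Theorem~\ref{thm:main} with $B=K$ gives a G\"odel numbering with $K\not\le_T A_\psi\oplus Z$, so $A_\psi\oplus Z\not\equiv_T K''$.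
\end{proof}

What separates $\mathrm{MIN}^*$ from $\mathrm{MIN}$ is that a program may change its mind finitely often about which function it imitates, without changing its class modulo finite differences. Every G\"odel numbering contains such programs, and this yields Theorem~\ref{thm:all}(b). The designer of a numbering can use them too, to move the information in $A_\psi$ to positions that only $K$ can locate, and this yields Theorem~\ref{thm:main}. We prove Theorem~\ref{thm:all} first (Section~\ref{sec:all}), because it shows what the construction must tolerate. Section~\ref{sec:plan} describes the construction on one block of indices and reduces Theorem~\ref{thm:main} to two independent propositions, proved in Section~\ref{sec:realize} and in Sections~\ref{sec:large}--\ref{sec:avoid}.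

\section{Background}\label{sec:background}

Put $U_i=\mathrm{dom}\,\varphi_i$. For any numbering, ``$\psi_e(x)$ halts within $s$ steps'' refers to a fixed program for $(e,x)\mapsto\psi_e(x)$. For a c.e.\ set $V$ with a given index, $V_s$ is the finite set of $x<s$ enumerated within $s$ steps; the sets $V_s$ increase to $V$. Let $\langle\cdot,\cdot\rangle$ be a computable bijection $\mathbb N^2\to\mathbb N$, and let $C_d=\{\langle d,x\rangle:x\in\mathbb N\}$ be the $d$-th \emph{column}; the columns are infinite and pairwise disjoint. The \emph{zero function on $V$} has domain $V$ and value $0$.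

We use the following textbook facts.
\begin{itemize}
\item \emph{Post's theorem.} A set is $\Sigma^0_2$ if and only if it is c.e.\ in $K$, and $\Sigma^0_3$ if and only if it is c.e.\ in $K'$; indices are translated computably in both directions. In particular, $\Sigma^0_2$ and $\Pi^0_2$ sets are computable in $K'$, and $\Sigma^0_3$ and $\Pi^0_3$ sets are computable in $K''$.
\item \emph{Limit lemma.} A total function $F$ is computable in $K$ if and only if $F(x)=\lim_sF(x,s)$ for some computable function $F(x,s)$.
\item \emph{Complete index sets.} The set $\mathrm{Inf}=\{e:U_e\text{ is infinite}\}$ is $\Pi^0_2$-complete, so $\mathrm{Inf}\equiv_T K'$. The set $\mathrm{Cof}=\{e:U_e\text{ is cofinite}\}$ is $\Sigma^0_3$-complete, so $\mathrm{Cof}\equiv_T K''$; moreover, from a number $d$ and a $\Sigma^0_3$ index of a set $T$ one can compute $e$ with $d\in T\iff e\in\mathrm{Cof}$.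
\item \emph{K\"onig's lemma.} An infinite, finitely branching tree has an infinite path.
\item \emph{Finite Ramsey theorem.} For $r,n,M\ge1$ there is a number $R_r(n,M)$ such that for every coloring of the $n$-element subsets of a set of size at least $R_r(n,M)$ with $r$ colors there is a subset of size at least $M$ all of whose $n$-element subsets have the same color.
\end{itemize}

The relation $\sim$ enters the proofs only through the next lemma and through the remark that two zero functions are equivalent exactly when their domains are equal modulo finite sets.

\begin{lemma}\label{lem:sim}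
For both choices of $\sim$:
\begin{itemize}
\item[(i)] $f=^*g$ implies $f\sim g$, and $f\sim g$ implies $\mathrm{dom}\,f=^*\mathrm{dom}\,g$;
\item[(ii)] the functions with finite domain form one $\sim$-class;
\item[(iii)] $\sim$ has infinitely many classes on the partial computable functions;
\item[(iv)] $\sim$ is a $\Sigma^0_3$ relation on indices, for any numbering.
\end{itemize}
\end{lemma}

\begin{proof}
(i) holds because an argument in exactly one of the two domains is an argument at which $f$ and $g$ differ. (ii) Two functions with finite domains differ only on the union of the domains, and by (i) a function equivalent to one with finite domain has finite domain. (iii) The zero functions on the columns $C_d$ are pairwise inequivalent by (i). (iv) The relation has the form $\exists m\,\forall x>m\,R(x)$, where $R(x)$ says either ``$f(x)$ and $g(x)$ are both undefined, or both defined and equal'' or ``$f(x)$ is defined if and only if $g(x)$ is''. In both cases $R$ is a Boolean combination of $\Sigma^0_1$ conditions, hence $\Pi^0_2$; so $\forall x>m\,R(x)$ is $\Pi^0_2$ and the relation is $\Sigma^0_3$.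
\end{proof}

\section{What minimal indices always compute}\label{sec:all}

Let $\psi$ be a G\"odel numbering, $A=A_\psi$ and $W_d=W^\psi_d$. The G\"odel property is used only through the following lemma.

\begin{lemma}\label{lem:smn}
\begin{itemize}
\item[(i)] For every partial computable $\theta(e,x)$ there is a computable $f$ with $\psi_{f(e)}=\theta(e,\cdot)$ for all $e$.
\item[(ii)] For every partial computable $\theta(i,e,x)$ there is a computable $f$ with $\psi_{f(e)}=\theta(f(e),e,\cdot)$ for all $e$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The numbering $\alpha_{2e}=\theta(e,\cdot)$, $\alpha_{2e+1}=\varphi_e$ is universal. If $f_0$ translates $\alpha$ into $\psi$, take $f(e)=f_0(2e)$. (ii) By (i) there is a computable $\sigma(i,e)$ with $\psi_{\sigma(i,e)}(x)=\theta(\psi_i(\langle i,e\rangle),e,x)$, undefined if $\psi_i(\langle i,e\rangle)$ is undefined. Let $i_0$ be a $\psi$-index of the function $\langle i,e\rangle\mapsto\sigma(i,e)$ and put $f(e)=\sigma(i_0,e)$. Then $\psi_{i_0}(\langle i_0,e\rangle)=f(e)$, so $\psi_{f(e)}=\theta(f(e),e,\cdot)$.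
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}(a)]
By Lemma~\ref{lem:sim}(iv), $A$ is $\Pi^0_3$, so $A\oplus K\le_T K''$. For the converse we climb one jump at a time and show $K''\le_T A\oplus K'$ and $K'\le_T A\oplus K$.

\emph{Step 1: $K''\le_T A\oplus K'$.} The oracle $K'$ can confirm an equivalence $\psi_d\sim\psi_e$ but cannot refute it; the set $A$ turns confirmation into decision. Given $e$, exactly one $d\le e$ in $A$ satisfies $\psi_d\sim\psi_e$, namely the least index of the class of $\psi_e$. Call it $\mathrm{rep}(e)$. With oracle $A\oplus K'$ we find it by enumerating $\sim$ until $\psi_d\sim\psi_e$ appears for some $d\in A$ with $d\le e$. By Lemma~\ref{lem:smn}(i) there is a computable $z$ such that $\psi_{z(e)}$ is the zero function on $U_e$. Let $\psi_{z_0}$ be the total zero function. Then $e\in\mathrm{Cof}$ if and only if $\psi_{z(e)}\sim\psi_{z_0}$, that is, if and only if $\mathrm{rep}(z(e))=\mathrm{rep}(z_0)$. So $K''\equiv_T\mathrm{Cof}\le_T A\oplus K'$.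

\emph{Step 2: $K'\le_T A\oplus K$.} The complement of $\mathrm{Inf}$ is $\Sigma^0_2$, hence c.e.\ in $K$, so it suffices to show that $\mathrm{Inf}$ is c.e.\ in $A\oplus K$. By Lemma~\ref{lem:sim}(ii) there is exactly one $a\in A$ with $W_a$ finite. Thus $A$ certifies infinity: $W_d$ is infinite for every $d\in A\setminus\{a\}$. To transfer the certificate to $U_e$ we build a set $Q$ that is infinite exactly when $U_e$ is, and look for $d\in A\setminus\{a\}$ such that $W_d\setminus Q$ is finite. For arbitrary c.e.\ sets this is a $\Sigma^0_3$ question, out of reach of $K$. It becomes a $\Sigma^0_2$ question if $Q$ never takes in a number that has already appeared in $W_d$, because then $W_d\setminus Q$ is the increasing union of the sets $W_{d,s}\setminus Q_s$. The relevant $d$ are those up to the index of $Q$ itself, so the recursion theorem is needed.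

For $i,e\in\mathbb N$ enumerate a set $Q^{i,e}$ as follows: $Q^{i,e}_0=\emptyset$; if $U_{e,s+1}\ne U_{e,s}$, then $Q^{i,e}_{s+1}=Q^{i,e}_s\cup\{y_s\}$, where $y_s$ is the least number greater than all elements of $Q^{i,e}_s$ and of the sets $W_{d,s}$ with $d\le i$; otherwise $Q^{i,e}_{s+1}=Q^{i,e}_s$. Then $Q^{i,e}$ is infinite if and only if $U_e$ is. By Lemma~\ref{lem:smn}(ii) there is a computable $f$ such that $\psi_{f(e)}$ is the zero function on $Q^{f(e),e}$. Fix $e$ and write $Q=Q^{f(e),e}$. We claim that
\begin{equation}\label{eq:inf}
Q\text{ is infinite}\iff\exists d\in A\setminus\{a\}\ \exists s_0\ \bigl[d\le f(e)\text{ and }\forall s\ge s_0\,(W_{d,s}\setminus Q_s\subseteq W_{d,s_0})\bigr].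
\end{equation}
Suppose that $Q$ is infinite and let $d=\mathrm{rep}(f(e))$. Then $d\in A$, $d\le f(e)$ and $W_d=^*Q$, so $d\ne a$ and $W_d\setminus Q$ is finite. If $x\in W_{d,s}\setminus Q_s$, then every number $y_t$ entering $Q$ at a stage $t\ge s$ exceeds all elements of $W_{d,t}\supseteq W_{d,s}$, so $y_t\neq x$ and $x\in W_d\setminus Q$. Any $s_0$ with $W_d\setminus Q\subseteq W_{d,s_0}$ is therefore a witness. Conversely, let $d,s_0$ be as on the right. Then $W_{d,s}\subseteq Q\cup W_{d,s_0}$ for all $s\ge s_0$, so $W_d\subseteq Q\cup W_{d,s_0}$. Since $W_d$ is infinite, so is $Q$.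

The bracket in \eqref{eq:inf} is a $\Pi^0_1$ condition, decidable in $K$. Hence $\mathrm{Inf}$ is c.e.\ in $A\oplus K$, and $K'\equiv_T\mathrm{Inf}\le_T A\oplus K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}(b)]
Let $v(e,s)$ be the output of the $e$-th oracle machine on input $e$ with oracle $K_s$ if it halts within $s$ steps, and $0$ otherwise. If $\varphi^K_e(e)$ is defined, then $K_s$ eventually agrees with $K$ on the finitely many queries of the computation, so $\lim_sv(e,s)=\varphi^K_e(e)$. By Lemma~\ref{lem:smn}(i) there is a computable $h$ such that $\psi_{h(e)}$ is built in stages as follows: at stage $s$, for each $x<s$ at which $\psi_{h(e)}$ is still undefined and $\psi_{v(e,s)}(x)$ halts within $s$ steps, set $\psi_{h(e)}(x)=\psi_{v(e,s)}(x)$. If $v(e,s)=v$ for all $s\ge s_0$, then $\psi_{h(e)}$ and $\psi_v$ agree, including definedness, at all $x\ge s_0$. Thus $\varphi^K_e(e)=v$ implies $\psi_{h(e)}=^*\psi_v$.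

The set $A$ is infinite by Lemma~\ref{lem:sim}(iii). Let $g(e)$ be the least element of $A$ greater than $h(e)$; then $g\le_T A$. If $g(e)=\varphi^K_e(e)$, then $\psi_{h(e)}\sim\psi_{g(e)}$ with $h(e)<g(e)$, contradicting $g(e)\in A$.
\end{proof}

\begin{remark}\label{rem:generic}
A set $G$ is \emph{1-generic} if for every c.e.\ set $S$ of binary strings some initial segment of $G$ lies in $S$ or has no extension in $S$. Let $\Gamma$ be a Turing functional with $\Gamma^G$ total.

First, $\Gamma^G\ne K$. Otherwise no initial segment of $G$ lies in $S=\{\sigma:\exists n\in K\ \Gamma^\sigma(n)=0\}$, so some initial segment $\tau$ has no extension in $S$; then $n\notin K$ if and only if $\Gamma^\sigma(n)=0$ for some $\sigma\supseteq\tau$, and the complement of $K$ would be c.e.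

Second, $\Gamma^G$ is not a function as in Theorem~\ref{thm:all}(b). For a string $\tau$ let $\theta_\tau(x)$ be the value $\Gamma^\sigma(x)$ for the first $\sigma\supseteq\tau$ found on which the computation halts, and compute $e(\tau)$ with $\varphi^K_{e(\tau)}=\theta_\tau$. Let $S$ be the c.e.\ set of $\sigma$ such that $\Gamma^\sigma(e(\tau))$ and $\theta_\tau(e(\tau))$ are defined and equal for some $\tau$. Every initial segment $\tau$ of $G$ has an extension in $S$, namely the string found in computing $\theta_\tau(e(\tau))$, which exists since $\Gamma^G$ is total. So an initial segment of $G$ lies in $S$, and $\Gamma^G(e)=\varphi^K_e(e)$ for some $e$.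

Consequently $A_\psi$ never has 1-generic degree when $\psi$ is a G\"odel numbering, and the universal numbering with $\mathrm{DMIN}^*_\psi$ of 1-generic degree shows that part (b) fails for universal numberings in general. Theorem~\ref{thm:main} therefore needs a way of avoiding $K$ other than genericity.
\end{remark}

\section{The construction on one block}\label{sec:plan}

A G\"odel numbering needs a computable $p$ with $\psi_{p(b)}=\varphi_b$; all other indices are at our disposal. Let $\psi_0$ be the total zero function. Given a computable sequence $(h_b)$ of positive integers, put $p(-1)=0$ and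
\[
I_b=\{p(b-1)+1,\dots,p(b-1)+h_b\},\qquad p(b)=p(b-1)+h_b+1 .
\]
So $\mathbb N$ is the disjoint union of $\{0\}$, the \emph{blocks} $I_b$ and the points $p(b)$, in the order $0,I_0,p(0),I_1,p(1),\dots$ We must define $\psi_d$ for $d\in I_b$ so that $A_\psi$ says nothing about $B$.

\medskip
\noindent\emph{What we control.} An index $d\in I_b$ may change its behavior finitely often, so by the limit lemma it can play, up to $=^*$, any role assigned to it by a $K$-computable function. It can also be \emph{killed} on a $\Sigma^0_3$ condition: by the completeness of $\mathrm{Cof}$ we can let $\psi_d$ be a zero function whose domain is cofinite exactly when the condition holds, and in that case $\psi_d=^*\psi_0$ and $d\notin A_\psi$. Killing goes one way only: a $\Sigma^0_3$ event can remove an index from $A_\psi$ in this manner, but it cannot bring one back.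

\medskip
\noindent\emph{What must be hidden.} Whether $\varphi_b$ is equivalent to an earlier function is a $\Sigma^0_3$ fact that we cannot influence, and $A_\psi$ would display it at the computable position $p(b)$. We therefore let a \emph{proxy} $j_b\in I_b$ imitate $\varphi_b$ up to $=^*$. Then $p(b)\notin A_\psi$ in all cases, and the fact is displayed at $j_b$, a position that is only $K$-computable. Around the proxy we place \emph{decoys}. A decoy $d$ is a zero function whose domain contains everything outside the column $C_d$ and, unless $d$ is killed, misses infinitely many points of $C_d$. Living decoys are pairwise inequivalent. The remaining indices of $I_b$ are \emph{out}: they imitate $\psi_0$.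

\medskip
\noindent\emph{What we do not control.} The functions $\varphi_0,\dots,\varphi_b$ occur below the decoys of $I_b$, at the points $p(i)$ and at the proxies, and each of them may be equivalent to a decoy and so remove it from $A_\psi$. The proof of Theorem~\ref{thm:all}(b) shows that no G\"odel numbering prevents this: the index $h(e)$ removes any larger index named by a $K$-computation. The columns limit the damage. If $\varphi_i$ is equivalent to a living decoy $d$, then $U_i\cup C_d$ is cofinite while $U_i$ is not, and this can happen for only one $d$. Together with the possible loss of the proxy, block $I_b$ suffers at most $b+2$ deletions that we do not choose.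

\medskip
\noindent\emph{The shape of the solution.} Roles are assigned by $K$, but deletions are $\Sigma^0_3$ events, and indeed $A_\psi\not\le_T K'$ by the proof of Corollary~\ref{cor:degrees}. So we cannot build $A_\psi$ directly. Instead we build, with oracle $K$, a family of admissible traces for each block such that \emph{no} set with admissible traces computes $B$, and such that admissibility can be restored after an arbitrary deletion by killing further decoys. A family invariant under all permutations of the active indices does not care which element is deleted. This suggests the following definition.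

\begin{definition}\label{def:pattern}
A \emph{pattern} is a pair $\gamma=(H,N)$ of finite sets $H\subseteq\mathbb N$ and $N\subseteq\{1,2,\dots\}$. Its set of \emph{traces} is $\mathcal S(\gamma)=\{X\subseteq H:|X|\in N\}$, and its \emph{usable sizes} are the elements of $N\cap\{1,\dots,|H|\}$. A \emph{pattern sequence} for $(h_b)$ is a sequence $c=(c_b)_{b\in\mathbb N}$ of patterns $c_b=(H_b,N_b)$ with $H_b\subseteq I_b$ and $N_b\subseteq\{1,\dots,h_b\}$. It is \emph{roomy} if every $c_b$ has at least $b+3$ usable sizes. Finally,
\[
[c]=\{X\subseteq\mathbb N:0\in X,\text{ and }p(b)\notin X\text{ and }X\cap I_b\in\mathcal S(c_b)\text{ for all }b\}.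
\]
\end{definition}

The proxy is $j_b=\min H_b$, the decoys are the other elements of $H_b$, and after each forced deletion we \emph{trim}: we kill the largest living decoys until the number of survivors is again in $N_b$. One size would not do, since a deletion changes the size; $b+2$ deletions consume $b+3$ sizes.

\begin{example}\label{ex:block}
Let $h_0=7$, $H_0=\{2,\dots,7\}$ and $N_0=\{1,3,6\}$. Then $p(0)=8$, the index $1$ is out, $j_0=2$, and the decoys are $3,\dots,7$. Two events are possible: a decoy $d$ is found with $U_0\cup C_d$ cofinite (only the first one found counts), or $\varphi_0\sim\psi_0$ is found.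
\begin{itemize}
\item If $\varphi_0$ is nowhere defined, no event occurs and $A_\psi\cap I_0=H_0$, of size $6$.
\item If $\varphi_0$ is the zero function on $\mathbb N\setminus C_4$, then the proxy $\psi_2$ might be equivalent to the decoy $\psi_4$. The first event occurs, for $d=4$ only. We kill $4$, are left with five indices, and trim to size $3$ by killing $7$ and $6$. So $A_\psi\cap I_0=\{2,3,5\}$.
\item If $\varphi_0$ is the total zero function, both events occur. Suppose that $d=4$ is found first, leaving $\{2,3,5\}$ as before. Then $\varphi_0\sim\psi_0$ is found: the proxy $2$ is not minimal, two indices remain, and we trim to size $1$ by killing $5$. So $A_\psi\cap I_0=\{3\}$.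
\end{itemize}
In each case $A_\psi\cap I_0$ is a trace of $(H_0,N_0)$.
\end{example}

The gaps in $N_b$ are forced by the other half of the argument. To keep a computation from predicting $B(n)$ correctly we shall shrink the patterns until the computation gives the same outcome on all traces. If the outcome is the parity of $|X\cap I_b|$, no pattern with two consecutive usable sizes achieves this. Trimming is what allows us to live with sparse sets of sizes.

Theorem~\ref{thm:main} now splits into two propositions.

\begin{proposition}[Realization]\label{prop:realize}
Let $(h_b)$ be a computable sequence of positive integers and let $c\le_T K$ be a roomy pattern sequence for $(h_b)$. Then there is a G\"odel numbering $\psi$ with $A_\psi\in[c]$.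
\end{proposition}

\begin{proposition}[Avoidance]\label{prop:avoid}
There is a computable sequence $(h_b)$ of positive integers with the following property. If $Z$ is low, $B\le_T K$ and $B\not\le_T Z$, then there is a roomy pattern sequence $c\le_T K$ for $(h_b)$ such that $B\not\le_T X\oplus Z$ for every $X\in[c]$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $(h_b)$ and $c$ from Proposition~\ref{prop:avoid} and $\psi$ from Proposition~\ref{prop:realize}. Then $A_\psi\in[c]$, so $B\not\le_T A_\psi\oplus Z$. The set $\emptyset$ is low and does not compute $K$, and a set that does not compute $K$ is not equivalent to $K''$.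
\end{proof}

\section{Realizing a roomy pattern sequence}\label{sec:realize}

We prove Proposition~\ref{prop:realize}. Let $c_b=(H_b,N_b)$. Since $c$ is roomy, $H_b\ne\emptyset$; put $j_b=\min H_b$ and $D_b=H_b\setminus\{j_b\}$. The \emph{role} of $d\in I_b$ is \emph{out} if $d\notin H_b$, \emph{proxy} if $d=j_b$, and \emph{decoy} if $d\in D_b$. This is where $c\le_T K$ is used: by the limit lemma the role of $d$ is the limit of a computable function $\mathrm{role}(d,s)$.

\begin{lemma}\label{lem:switch}
From $d$ and an index of a set $T$ as a set c.e.\ in $K'$ one can compute an index of a c.e.\ set $V\supseteq\mathbb N\setminus C_d$ such that $V$ is cofinite if $d\in T$, and $C_d\setminus V$ is infinite if $d\notin T$.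
\end{lemma}

\begin{proof}
By Post's theorem and the completeness of $\mathrm{Cof}$, compute $e$ such that $U_e$ is cofinite if and only if $d\in T$, and let $V=(\mathbb N\setminus C_d)\cup\{\langle d,x\rangle:x\in U_e\}$. The complement of $V$ is $\{\langle d,x\rangle:x\notin U_e\}\subseteq C_d$, which is finite if and only if $U_e$ is cofinite.
\end{proof}

Let $\psi_0$ be the total zero function and $\psi_{p(b)}=\varphi_b$. We define $\psi_d$ for $d\in I_b$ by recursion on $b$, assuming that $\varphi$-indices of all $\psi_{d'}$ with $d'\le p(b-1)$ have been computed.

\medskip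
\noindent\emph{Which decoys are killed.} The natural test for danger to a decoy $d$ would be whether $U_i=^*\mathrm{dom}\,\psi_d$. It is circular, since $\psi_d$ depends on whether $d$ is killed. We use the weaker test ``$U_i\cup C_d$ is cofinite'', which does not mention $\psi$. It may succeed for many $d$, namely when $U_i$ is cofinite, but then $\varphi_i$ endangers no living decoy, and we react only once for each $i$.

The following process is run with oracle $K'$. It computes $(H_b,N_b)$, and it maintains a set $S\subseteq H_b$. To \emph{trim} means to remove the largest element of $S$ repeatedly until $|S|\in N_b$. Start with $S=H_b$ and trim. Then enumerate the true statements among the finitely many $\Sigma^0_3$ statements ``$U_i\cup C_d$ is cofinite'' ($i\le b$, $d\in D_b$) and ``$\varphi_b\sim\psi_{d'}$'' ($d'\le p(b-1)$), and react to the following events.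
\begin{itemize}
\item \emph{Event $(i)$, for $i\le b$:} for the first time a statement ``$U_i\cup C_d$ is cofinite'' appears with this $i$. If $d\in S$, remove $d$ from $S$ and trim.
\item \emph{Event $E_b$:} for the first time a statement ``$\varphi_b\sim\psi_{d'}$'' appears. Remove $j_b$ from $S$ and trim.
\end{itemize}
Let $T_b$ be the set of decoys that are ever removed from $S$; these are the \emph{killed} decoys, and the others are \emph{living}. The set $T_b$ is c.e.\ in $K'$, with an index computable from $b$ and the earlier indices.

\begin{lemma}\label{lem:trim}
Trimming always ends with $S\neq\emptyset$ and never removes $j_b$. The final set $S_b$ satisfies $|S_b|\in N_b$, $S_b\cap D_b=D_b\setminus T_b$, and $j_b\in S_b$ if and only if $E_b$ does not occur.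
\end{lemma}

\begin{proof}
Let $n_1>n_2>\dots>n_m$ be the usable sizes of $c_b$, so $m\ge b+3$. The initial trimming ends with $|S|=n_1$. There are at most $(b+1)+1=b+2$ events. If $|S|=n_\ell$ before an event that removes an element, then at most $b+1$ such events came earlier, so $\ell\le b+2<m$. After the removal $|S|=n_\ell-1\ge n_{\ell+1}$, and trimming ends with $|S|=n_{\ell+1}\ge1$. A trimming that removes largest elements and ends with a nonempty set keeps the least element of $S$, which is $j_b$ whenever $j_b\in S$. So $j_b$ leaves $S$ only through $E_b$.
\end{proof}

\noindent\emph{The functions.} For $d\in I_b$ let $V_d$ be the set obtained from $d$ and $T_b$ by Lemma~\ref{lem:switch}. At stage $s$, extend $\psi_d$ at those $x<s$ where it is not yet defined, as follows: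
\begin{itemize}
\item if $\mathrm{role}(d,s)$ is out, set $\psi_d(x)=0$ for all such $x$;
\item if $\mathrm{role}(d,s)$ is proxy, set $\psi_d(x)=\varphi_b(x)$ for those $x$ for which $\varphi_b(x)$ halts within $s$ steps;
\item if $\mathrm{role}(d,s)$ is decoy, set $\psi_d(x)=0$ for those $x$ that lie in $V_{d,s}$.
\end{itemize}
If $\mathrm{role}(d,s)$ is constant for $s\ge s_0$, then at all $x\ge s_0$ the function $\psi_d$ is determined by the final role. Hence
\begin{equation}\label{eq:roles}
\begin{array}{ll}
\psi_d=^*\psi_0&\text{if $d$ is out or a killed decoy,}\\
\psi_d=^*\varphi_b&\text{if $d=j_b$,}\\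
\psi_d=^*\text{the zero function on }V_d,\text{ with }C_d\setminus V_d\text{ infinite,}&\text{if $d$ is a living decoy.}
\end{array}
\end{equation}

Block $I_b$ refers only to $\varphi$ and to earlier indices, so a $\varphi$-index of $\psi_d$ is computable from $d$ by plain recursion, and $\psi$ is a numbering. It is universal because $\psi_{p(b)}=\varphi_b$. If $\alpha$ is universal and $\alpha_e=\varphi_{f(e)}$ with $f$ computable, then $\alpha_e=\psi_{p(f(e))}$. So $\psi$ is a G\"odel numbering.

\begin{lemma}\label{lem:trace}
$0\in A_\psi$, and $p(b)\notin A_\psi$ and $A_\psi\cap I_b=S_b$ for all $b$.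
\end{lemma}

\begin{proof}
The index $0$ has no predecessor. Since $j_b<p(b)$ and $\psi_{j_b}=^*\psi_{p(b)}$, we have $p(b)\notin A_\psi$. If $d\in I_b$ is out or a killed decoy, then $\psi_d=^*\psi_0$ and $d>0$, so $d\notin A_\psi$. By Lemma~\ref{lem:trim} two claims remain.

\emph{Every living decoy $d\in D_b$ belongs to $A_\psi$.} Suppose that $d'<d$ and $\psi_{d'}\sim\psi_d$. Then $\mathrm{dom}\,\psi_{d'}=^*V_d$ by Lemma~\ref{lem:sim}(i) and \eqref{eq:roles}, so $\mathrm{dom}\,\psi_{d'}$ misses infinitely many points of $C_d$. We go through the possibilities for $d'$.
\begin{itemize}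
\item If $d'$ is $0$, out, or a killed decoy of any block, then $\mathrm{dom}\,\psi_{d'}$ is cofinite, a contradiction.
\item If $d'$ is a living decoy of any block, then $C_d\subseteq\mathbb N\setminus C_{d'}\subseteq V_{d'}=^*\mathrm{dom}\,\psi_{d'}$, so $\mathrm{dom}\,\psi_{d'}$ misses only finitely many points of $C_d$, a contradiction.
\item Otherwise $d'=j_i$ or $d'=p(i)$ for some $i\le b$, and $U_i=^*V_d$. Since $V_d\supseteq\mathbb N\setminus C_d$, the set $U_i\cup C_d$ is cofinite, and $U_i$ is not cofinite. If $U_i\cup C_{d''}$ were cofinite for some $d''\ne d$, then all but finitely many elements of the complement of $U_i$ would lie in $C_d\cap C_{d''}=\emptyset$, and $U_i$ would be cofinite. So $d$ is the only element of $D_b$ that passes the test for $i$. Event $(i)$ therefore occurs with this $d$, which is removed from $S$ then or earlier. Thus $d\in T_b$, a contradiction.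
\end{itemize}

\emph{The proxy $j_b$ belongs to $A_\psi$ if and only if $E_b$ does not occur.} We have $\psi_{j_b}\sim\varphi_b$. If $E_b$ occurs, some $d'\le p(b-1)<j_b$ has $\psi_{d'}\sim\psi_{j_b}$. Conversely, let $d'<j_b$ with $\psi_{d'}\sim\psi_{j_b}$. If $d'\le p(b-1)$, then $E_b$ occurs. Otherwise $d'$ lies in $I_b$ below $\min H_b$, so it is out and $\psi_0\sim\psi_{d'}\sim\varphi_b$; as $0\le p(b-1)$, again $E_b$ occurs.
\end{proof}

By Lemmas~\ref{lem:trim} and~\ref{lem:trace}, $A_\psi\cap I_b=S_b$ is a subset of $H_b$ with size in $N_b$, so $A_\psi\in[c]$. This proves Proposition~\ref{prop:realize}. The choice of $\sim$ affects the construction only in the event $E_b$, and this is why the numbering depends on it.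

\section{Large patterns}\label{sec:large}

In the proof of Proposition~\ref{prop:avoid} each pattern is shrunk many times, each time to make some coloring of its traces constant, and must still have $b+3$ usable sizes at the end. We count how many shrinkings a pattern can survive. Write $(H',N')\le(H,N)$ if $H'\subseteq H$ and $N'\subseteq N$; then $\mathcal S(H',N')\subseteq\mathcal S(H,N)$.

\begin{definition}\label{def:large}
Fix $t,r\ge1$. A pattern is \emph{$0$-large} if it has at least $t$ usable sizes. A pattern $\gamma$ is \emph{$(k+1)$-large} if for every coloring $\chi:\mathcal S(\gamma)\to\{1,\dots,r\}$ there is a $k$-large pattern $\gamma'\le\gamma$ such that $\chi$ is constant on $\mathcal S(\gamma')$.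
\end{definition}

All quantifiers range over finite sets, so $k$-largeness is decidable, uniformly in $k,t,r$. It depends on $H$ only through $|H|$.

\begin{lemma}\label{lem:mono}
\begin{itemize}
\item[(i)] If $\gamma'\le\gamma$ and $\gamma'$ is $k$-large, then $\gamma$ is $k$-large.
\item[(ii)] A $(k+1)$-large pattern is $k$-large. Hence a $k$-large pattern is $0$-large and has a trace.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $k=0$, usable sizes of $\gamma'$ are usable sizes of $\gamma$. For $k\geq 1$, restrict a coloring of $\mathcal S(\gamma)$ to $\mathcal S(\gamma')$; the $(k-1)$-large pattern $\gamma''\le\gamma'$ obtained satisfies $\gamma''\le\gamma$. (ii) The constant coloring yields a $k$-large $\gamma'\le\gamma$; apply (i).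
\end{proof}

\begin{example}\label{ex:large}
Let $t=r=2$. The pattern $(H,\{1,2,3\})$ is $1$-large when $|H|$ is big enough. Given a $2$-coloring, apply Ramsey's theorem to the $1$-, $2$- and $3$-element subsets in turn, to get $H'\subseteq H$ with $|H'|\ge3$ on which the color of a trace depends only on its size. Two of the three sizes have the same color; they form $N'$. For the coloring by the parity of $|X|$ the only possible choice is $N'=\{1,3\}$.
\end{example}

The general case iterates the example.

\begin{lemma}\label{lem:exists}
For all $t,r\ge1$ and $k\geq0$ there is $h\ge1$ such that $(H,\{1,\dots,h\})$ is $k$-large whenever $|H|=h$.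
\end{lemma}

\begin{proof}
We show by induction on $k$ that for every finite $N\subseteq\{1,2,\dots\}$ with $|N|\ge tr^k$ there is a number $\eta_k(N)$ such that $(H,N)$ is $k$-large whenever $|H|\ge\eta_k(N)$. For $k=0$ take $\eta_0(N)=\max N$.

Let $N=\{n_1<\dots<n_m\}$ with $m\ge tr^{k+1}$. Let $M_m$ be the maximum of $\max N$ and the numbers $\eta_k(N')$ for $N'\subseteq N$ with $|N'|\ge tr^k$. Put $M_{i-1}=R_r(n_i,M_i)$ for $i=m,\dots,1$, and $\eta_{k+1}(N)=M_0$. Let $|H|\ge M_0$ and let $\chi$ be an $r$-coloring of $\mathcal S(H,N)$. Ramsey's theorem, applied for $n_1,\dots,n_m$ in turn, gives $H\supseteq H_1\supseteq\dots\supseteq H_m$ with $|H_i|\ge M_i$ such that $\chi$ is constant on the $n_i$-element subsets of $H_i$, hence on those of $H'=H_m$. As $|H'|\ge\max N$, every size in $N$ occurs in $H'$ and receives a well-defined color. By the pigeonhole principle some set $N'\subseteq N$ of at least $tr^k$ sizes receives one color. Then $\chi$ is constant on $\mathcal S(H',N')$, and $(H',N')$ is $k$-large because $|H'|\ge M_m\ge\eta_k(N')$.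

For the lemma let $N=\{1,\dots,tr^k\}$ and $h=\max(tr^k,\eta_k(N))$. If $|H|=h$, then $(H,N)$ is $k$-large and $(H,N)\le(H,\{1,\dots,h\})$; apply Lemma~\ref{lem:mono}(i).
\end{proof}

\section{Avoiding the cone above $B$}\label{sec:avoid}

We prove Proposition~\ref{prop:avoid}. Let $\Phi_0,\Phi_1,\dots$ be the $\{0,1\}$-valued Turing functionals; $\Phi_e^{X\oplus Z}$ is regarded as a machine with the two oracles $X$ and $Z$. For each $e$ we must ensure that $\Phi_e^{X\oplus Z}\ne B$ for all $X\in[c]$.

In the usual cone-avoidance argument one builds a single set $X$, and one either finds an extension on which $\Phi_e$ makes an error about $B$, or makes $\Phi_e$ diverge, or concludes that $B\le_T Z$. Here two things change. We cannot choose a branch, because the traces are chosen later by $\Sigma^0_3$ events; so we shrink patterns until all traces produce the same outcome, and apply the trichotomy to that outcome. And since $c$ must be $K$-computable, the pattern $c_b$ has to be fixed after finitely many steps. We fix $c_0,\dots,c_{e-1}$ before treating $\Phi_e$; these blocks can no longer be shrunk, so $\Phi_e$ is treated separately for each possible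 tuple of traces in them.

\subsection*{The block sizes}
Let $\Sigma_e$ be the set of tuples $(X_0,\dots,X_{e-1})$ with $X_b\subseteq I_b$. Define by recursion on $b$
\[
q_b=2^{h_0+\dots+h_{b-1}}=|\Sigma_b|,\qquad r_b=3^{q_b},\qquad m_b=q_0+q_1+\dots+q_b,
\]
with $q_0=1$, and let $h_b\ge1$ be least such that $(H,\{1,\dots,h_b\})$ with $|H|=h_b$ is $m_b$-large for the parameters $t=b+3$ and $r=r_b$. It exists by Lemma~\ref{lem:exists}, and $(h_b)$ is computable. From now on, largeness of a pattern in block $b$ refers to these parameters, so $c$ is roomy if and only if every $c_b$ is $0$-large. The number $m_b$ is a budget: block $b$ is shrunk once for each $\sigma\in\Sigma_e$ and each $e\le b$. The number of colors $r_b$ is explained before Lemma~\ref{lem:homog}.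

\subsection*{Computations and constraints}
For $\tau=(X_0,\dots,X_u)\in\Sigma_{u+1}$ let $\mathrm{val}(e,n,\tau)\in\{0,1,\uparrow\}$ be the result of running $\Phi_e$ on input $n$ for $u$ steps, with second oracle $Z$ and with first oracle $\{0\}\cup X_0\cup\dots\cup X_u$ on the interval $[0,p(u)]$; the result is $\uparrow$ if there is no output or if the first oracle is queried beyond $p(u)$. The function $\mathrm{val}$ is $Z$-computable and \emph{monotone}: if $\tau'$ extends $\tau$ and $\mathrm{val}(e,n,\tau)\in\{0,1\}$, then $\mathrm{val}(e,n,\tau')=\mathrm{val}(e,n,\tau)$. For $X\in[c]$ and $v\in\{0,1\}$,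
\begin{equation}\label{eq:val}
\Phi_e^{X\oplus Z}(n)=v\iff\mathrm{val}\bigl(e,n,(X\cap I_0,\dots,X\cap I_u)\bigr)=v\text{ for some $u\geq e$.}
\end{equation}
For $\sigma\in\Sigma_e$, $u\ge e$, and a finite or infinite pattern sequence $c$ defined at least up to $u$, let $\mathcal T_u(c,\sigma)$ be the set of tuples $\sigma^\frown(X_e,\dots,X_u)\in\Sigma_{u+1}$ with $X_b\in\mathcal S(c_b)$ for $e\le b\le u$. It depends only on $c_e,\dots,c_u$. We use three kinds of \emph{constraints} on $c$, where $\sigma\in\Sigma_e$:
\begin{itemize}
\item $\mathrm{Fix}(b,\gamma)$: $c_b=\gamma$;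
\item $\mathrm{Val}(\sigma,n,u,v)$, with $u\ge e$ and $v\in\{0,1\}$: $\mathrm{val}(e,n,\tau)=v$ for all $\tau\in\mathcal T_u(c,\sigma)$;
\item $\mathrm{Div}(\sigma,n)$: $\mathrm{val}(e,n,\tau)={\uparrow}$ for all $u\ge e$ and all $\tau\in\mathcal T_u(c,\sigma)$.
\end{itemize}
A constraint $\mathrm{Div}$ is a promise about infinitely many blocks. For this reason the forcing conditions are classes of pattern sequences rather than finite initial segments. For a finite set $F$ of constraints and a computable sequence $k=(k_b)$ of natural numbers let $\mathcal P(F,k)$ be the class of pattern sequences $c$ that satisfy $F$ and in which every $c_b$ is $k_b$-large.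

Say that $(c_0,\dots,c_u)$ \emph{respects} $F$ if it satisfies the constraints $\mathrm{Fix}(b,\gamma)\in F$ with $b\le u$, the constraints $\mathrm{Val}(\sigma,n,u',v)\in F$ with $u'\le u$, and the constraints $\mathrm{Div}(\sigma,n)\in F$ at all levels $u'\le u$. An infinite sequence satisfies $F$ if and only if all its initial segments respect $F$. Let $L_u(F,k)$ be the set of $(c_0,\dots,c_u)$ that respect $F$ and in which every $c_b$ is $k_b$-large. Two properties will be used repeatedly.

\begin{itemize}
\item[(P1)] \emph{Compactness.} The sets $L_u(F,k)$ are the levels of a finitely branching tree whose infinite paths are the members of $\mathcal P(F,k)$. Each block admits only finitely many patterns, which can be listed computably, so $L_u(F,k)$ can be listed with oracle $Z$, uniformly in $u$, $F$ and an index of $k$. By K\"onig's lemma, $\mathcal P(F,k)=\emptyset$ if and only if $L_u(F,k)=\emptyset$ for some $u$, and then for all larger $u$. This is decidable in $Z'$, hence in $K$ because $Z$ is low.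
\item[(P2)] \emph{Heredity.} Write $c'\le_ec$ if $c'_b=c_b$ for $b<e$ and $c'_b\le c_b$ for $b\ge e$, for sequences of the same finite or infinite length. Suppose that all $\mathrm{Fix}$ constraints in $F$ concern blocks $b<e$. If $c'\le_ec$ and $c$ respects (or satisfies) $F$, then so does $c'$. Indeed, $c'_b\le c_b$ for all $b$ gives $\mathcal T_u(c',\sigma)\subseteq\mathcal T_u(c,\sigma)$, and $\mathrm{Val}$ and $\mathrm{Div}$ are universal statements about these sets.
\end{itemize}

\subsection*{Making a computation constant}
Consider two blocks and a function $g(X_0,X_1)$ with three values. We want to shrink $c_0$ and $c_1$ once each so that $g$ becomes constant. Color $X_1$ by the whole function $X_0\mapsto g(X_0,X_1)$; there are $3^{2^{h_0}}=r_1$ such functions. After $c_1$ is made homogeneous, $g$ depends only on $X_0$, and a coloring with $3=r_0$ colors finishes the job. The order matters: $h_1$ is chosen after $h_0$, so block $1$ can absorb a number of colors that depends on $h_0$, but not conversely.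

For $k$ with $k_b\ge1$ for all $b\ge e$, let $k^-$ be given by $k^-_b=k_b$ for $b<e$ and $k^-_b=k_b-1$ for $b\ge e$; the number $e$ will be clear from the context.

\begin{lemma}\label{lem:homog}
Let $\sigma\in\Sigma_e$, $n\in\mathbb N$, $u\ge e$, and let $\bar c=(c_0,\dots,c_u)$ be such that $c_b$ is $k_b$-large with $k_b\ge1$ for $e\le b\le u$. Then there is $\bar c\,'\le_e\bar c$ such that $c'_b$ is $(k_b-1)$-large for $e\le b\le u$ and $\mathrm{val}(e,n,\cdot)$ is constant on $\mathcal T_u(\bar c\,',\sigma)$.
\end{lemma}

\begin{proof}
Let $g_u(X_e,\dots,X_u)=\mathrm{val}(e,n,\sigma^\frown(X_e,\dots,X_u))$ for arbitrary $X_i\subseteq I_i$. For $b=u,u-1,\dots,e$ we choose $c'_b$ and a function $g_{b-1}$ of tuples $(X_e,\dots,X_{b-1})$ of arbitrary subsets $X_i\subseteq I_i$, with values in $\{0,1,\uparrow\}$, such that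
\[
g_b(X_e,\dots,X_{b-1},X)=g_{b-1}(X_e,\dots,X_{b-1})\qquad\text{for all }X\in\mathcal S(c'_b).
\]
Given $g_b$, color $X\in\mathcal S(c_b)$ by the function $(X_e,\dots,X_{b-1})\mapsto g_b(X_e,\dots,X_{b-1},X)$. There are at most $q_b$ tuples, hence at most $3^{q_b}=r_b$ colors. Since $c_b$ is $k_b$-large, there is a $(k_b-1)$-large $c'_b\le c_b$ on whose traces the color is constant; let $g_{b-1}$ be that color. The last function $g_{e-1}$ has no arguments and is a single value. For $X_b\in\mathcal S(c'_b)$, $e\le b\le u$, we get $g_u(X_e,\dots,X_u)=g_{u-1}(X_e,\dots,X_{u-1})=\dots=g_{e-1}$.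
\end{proof}

\subsection*{One requirement}

\begin{lemma}\label{lem:step}
Let $\sigma\in\Sigma_e$. Suppose that $\mathcal P(F,k)\ne\emptyset$, that all $\mathrm{Fix}$ constraints in $F$ concern blocks $b<e$, and that $k_b\ge1$ for $b\ge e$. Then there is a constraint $C$, of the form $\mathrm{Div}(\sigma,n)$ or of the form $\mathrm{Val}(\sigma,n,u,v)$ with $v\ne B(n)$, such that $\mathcal P(F\cup\{C\},k^-)\ne\emptyset$.
\end{lemma}

\begin{proof}
Assume that $\mathcal P(F\cup\{\mathrm{Div}(\sigma,n)\},k^-)=\emptyset$ for every $n$. By (P1), for each $n$ there is a least $u(n)\ge e$ with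
\begin{equation}\label{eq:nodiv}
L_{u(n)}(F\cup\{\mathrm{Div}(\sigma,n)\},k^-)=\emptyset,
\end{equation}
and $n\mapsto u(n)$ is $Z$-computable. Fix $n$ and write $u=u(n)$. For $\bar c\in L_u(F,k)$, call $v\in\{0,1,\uparrow\}$ an \emph{outcome} of $\bar c$, with \emph{witness} $\bar c\,'$, if $\bar c\,'\le_e\bar c$, each $c'_b$ with $e\le b\le u$ is $(k_b-1)$-large, and $\mathrm{val}(e,n,\cdot)$ has the constant value $v$ on $\mathcal T_u(\bar c\,',\sigma)$. Let $O_n(\bar c)$ be the set of outcomes. It is nonempty by Lemma~\ref{lem:homog}. It is $Z$-computable uniformly in $n$ and $\bar c$, because there are finitely many candidates $\bar c\,'$, largeness is decidable, and $\mathrm{val}$ is $Z$-computable.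

\emph{The symbol $\uparrow$ is not an outcome.} Suppose it is, with witness $\bar c\,'$. By (P2), $\bar c\,'\in L_u(F,k^-)$. Let $e\le u'\le u$ and $\tau\in\mathcal T_{u'}(\bar c\,',\sigma)$. The patterns $c'_b$ with $u'<b\le u$ have traces by Lemma~\ref{lem:mono}(ii), so $\tau$ extends to a tuple in $\mathcal T_u(\bar c\,',\sigma)$, on which the value is $\uparrow$. By monotonicity $\mathrm{val}(e,n,\tau)={\uparrow}$. So $\bar c\,'$ respects $\mathrm{Div}(\sigma,n)$, contradicting \eqref{eq:nodiv}.

\emph{Case 1: for some $n$ and some $c\in\mathcal P(F,k)$ there is $v\in O_n(c_0,\dots,c_{u(n)})$ with $v\ne B(n)$.} Let $u=u(n)$, let $\bar c\,'$ be a witness, and let $c'=(c'_0,\dots,c'_u,c_{u+1},c_{u+2},\dots)$. Then $c'\le_ec$, so $c'$ satisfies $F$ by (P2). It satisfies $\mathrm{Val}(\sigma,n,u,v)$ by the choice of $\bar c\,'$, and each $c'_b$ is $k^-_b$-large, by Lemma~\ref{lem:mono}(ii) for $b>u$. So $C=\mathrm{Val}(\sigma,n,u,v)$ works.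

\emph{Case 2: $O_n(c_0,\dots,c_{u(n)})=\{B(n)\}$ for all $n$ and all $c\in\mathcal P(F,k)$.} We show that $B\le_T Z$, contrary to the hypothesis. The oracle $Z$ cannot recognize initial segments of members of $\mathcal P(F,k)$, but it can wait until the other members of $L_u(F,k)$ have died out. Given $n$, compute $u=u(n)$ and search for $w\ge u$ and $v\in\{0,1\}$ such that $O_n(c_0,\dots,c_u)=\{v\}$ for all $(c_0,\dots,c_w)\in L_w(F,k)$. The search ends: each of the finitely many members of $L_u(F,k)$ that is not an initial segment of a member of $\mathcal P(F,k)$ has, by K\"onig's lemma, no extension in $L_w(F,k)$ for large $w$, and for such $w$ the value $v=B(n)$ qualifies. The value found is $B(n)$: take any $c\in\mathcal P(F,k)$; then $(c_0,\dots,c_w)\in L_w(F,k)$, so $\{v\}=O_n(c_0,\dots,c_u)=\{B(n)\}$.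

Since the sets of outcomes are nonempty subsets of $\{0,1\}$, the two cases are exhaustive.
\end{proof}

\subsection*{The construction of $c$}
Let $k^e_b=0$ for $b<e$ and $k^e_b=q_e+q_{e+1}+\dots+q_b$ for $b\ge e$. We construct finite sets of constraints $F_0\subseteq F_1\subseteq\cdots$ and patterns $\gamma_0,\gamma_1,\dots$ such that the $\mathrm{Fix}$ constraints in $F_e$ are exactly $\mathrm{Fix}(b,\gamma_b)$ for $b<e$, and $\mathcal P(F_e,k^e)\ne\emptyset$.

Let $F_0=\emptyset$. Since $k^0_b=m_b$, the class $\mathcal P(F_0,k^0)$ contains the sequence of patterns $(I_b,\{1,\dots,h_b\})$. At stage $e$, start from $(F_e,k^e)$ and go through the $q_e$ tuples $\sigma\in\Sigma_e$. For each, apply Lemma~\ref{lem:step}, add the constraint obtained, and replace $k$ by $k^-$. Initially $k_b\ge q_e$ for $b\ge e$, so before each of the $q_e$ applications $k_b\ge1$ for $b\ge e$, and no $\mathrm{Fix}$ constraint is added; the hypotheses of the lemma hold every time. At the end, $k_b=k^e_b-q_e=k^{e+1}_b$ for $b\ge e$, so $k=k^{e+1}$. Choose $\gamma_e$ such that the class remains nonempty when $\mathrm{Fix}(e,\gamma_e)$ is added; the pattern $c_e$ of any member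 $c$ of the class will do. Let $F_{e+1}$ be the resulting set of constraints.

The construction is computable in $K$. Each step searches for a constraint that keeps a class nonempty, which $K$ decides by (P1), and in the case of $\mathrm{Val}$ satisfies $v\ne B(n)$, which $K$ decides because $B\le_T K$; the searches end because suitable constraints exist. So $c=(\gamma_b)_{b\in\mathbb N}\le_T K$.

The sequence $c$ is roomy and satisfies every $F_e$. Given $e$ and $u$, take $e'>\max(e,u)$ and a member of $\mathcal P(F_{e'},k^{e'})$. It begins with $\gamma_0,\dots,\gamma_{e'-1}$, all its patterns are $0$-large, and it satisfies $F_e\subseteq F_{e'}$. Hence $\gamma_u$ is $0$-large and $(\gamma_0,\dots,\gamma_u)$ respects $F_e$.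

Finally, let $X\in[c]$ and $e\in\mathbb N$, and put $\sigma=(X\cap I_0,\dots,X\cap I_{e-1})\in\Sigma_e$. Then $(X\cap I_0,\dots,X\cap I_u)\in\mathcal T_u(c,\sigma)$ for all $u\ge e$. The sequence $c$ satisfies the constraint added for $\sigma$ at stage $e$. If it is $\mathrm{Div}(\sigma,n)$, then $\Phi_e^{X\oplus Z}(n)$ is undefined by \eqref{eq:val}. If it is $\mathrm{Val}(\sigma,n,u,v)$, then $\Phi_e^{X\oplus Z}(n)=v\ne B(n)$ by \eqref{eq:val}. In both cases $\Phi_e^{X\oplus Z}\ne B$. So $B\not\le_T X\oplus Z$, which proves Proposition~\ref{prop:avoid} and completes the proof of Theorem~\ref{thm:main}.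

\begin{remark}\label{rem:hyp}
The hypothesis $B\not\le_T Z$ is necessary, and it is used only to exclude Case~2 of Lemma~\ref{lem:step}. The hypotheses that $Z$ is low and that $B\le_T K$ are used only to make $c$ computable in $K$; without them the argument gives $c\le_T Z'\oplus B$, whereas Proposition~\ref{prop:realize} needs roles that a computable process can approximate with finitely many changes.
\end{remark}

\begin{thebibliography}{1}

\bibitem{numberings}
\emph{Index sets and universal numberings},
\texttt{http://www.comp.nus.edu.sg/\~{}sanjay/paps/numberings.pdf}.

\end{thebibliography}
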